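\title{Galton--Watson trees of bounded degree on which the contact process has no weak survival phase}

\begin{abstract}
The contact process on an infinite graph has two critical values: $\lambda_1$ for survival of the infection somewhere, and $\lambda_2\ge\lambda_1$ for its return to a fixed vertex at arbitrarily large times. We show that there are supercritical Galton--Watson trees with bounded offspring distribution on which $\lambda_1=\lambda_2$; an example is $p_1=1-\varepsilon$, $p_K=\varepsilon$ with $K$ large and $\varepsilon$ in a suitable exponentially small range. The proof combines a finite-volume criterion for survival, valid for every bounded offspring law, with self-duality and with the fact that chains of vertices of high degree keep the infection for a time that is very long compared with their rarity.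
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G$ be a connected, locally finite, infinite graph and let $\lambda>0$. In the \emph{contact process} on $G$ with infection parameter $\lambda$, every vertex is either infected or healthy; each infected vertex becomes healthy at rate $1$ and infects each of its neighbors at rate $\lambda$. Start with a single infected vertex $\rho$. The process \emph{survives} if some vertex is infected at every time, and it \emph{survives strongly} if $\rho$ is infected at arbitrarily large times. Put
\begin{align*}
\lambda_1(G)&=\inf\{\lambda:\ \text{the process survives with positive probability}\},\\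
\lambda_2(G)&=\inf\{\lambda:\ \text{the process survives strongly with positive probability}\}.
\end{align*}
Neither number depends on $\rho$, and $\lambda_1(G)\le\lambda_2(G)$. For $\lambda_1<\lambda<\lambda_2$ the infection can live forever, but it eventually leaves every finite set of vertices: it survives by running away. We call this interval the \emph{weak survival phase}.

Let $T$ be a Galton--Watson tree with root $\rho$: every vertex has, independently, $k$ children with probability $p_k$. We assume throughout that the offspring law is \emph{bounded}, meaning that $p_k=0$ for all $k>K$ and some $K<\infty$, and that its mean $m=\sum_kkp_k$ exceeds $1$, so that $T$ is infinite with positive probability. On the event that $T$ is infinite, $\lambda_1(T)$ and $\lambda_2(T)$ are almost surely equal to constants $\lambda_1$ and $\lambda_2$ (the short argument is recalled in Section~\ref{sec:prelim}), so the equality $\lambda_1=\lambda_2$ is a property of the offspring law. The following question is Problem~5.2 of \cite{brwcp}.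

\begin{quote}
Is there a bounded offspring law with mean $m>1$ for which $\lambda_1=\lambda_2$?
\end{quote}

\subsection{Results}

The answer is yes.

\begin{theorem}\label{thm:main}
There are universal constants $\beta\in(0,1)$ and $K_0$ with the following property. Suppose that $K\ge K_0$, $p_k=0$ for $k>K$, $m>1$,
\[
\nu:=\sum_{k\ge2}p_k\le e^{-\beta K}\qquad\text{and}\qquad p_K\ge e^{-2\beta K}.
\]
Then $\lambda_1=\lambda_2\ge\frac12$. Moreover, the process dies out almost surely for every $\lambda\le\lambda_1$, and for every $\lambda>\lambda_1$ it survives strongly with positive probability on almost every infinite $T$.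
\end{theorem}

For $K\ge K_0$ and $\varepsilon\in[e^{-2\beta K},e^{-\beta K}]$, the law $p_1=1-\varepsilon$, $p_K=\varepsilon$ has $\nu=p_K=\varepsilon$ and $m=1+(K-1)\varepsilon>1$, so it satisfies all the hypotheses. Such a tree consists of long paths joined at rare vertices of high degree.

The proof never computes $\lambda_1$. It uses instead a description of survival by a finite-volume quantity. Write $|x|$ for the level of a vertex $x$ (its distance from $\rho$) and $T_{\le N}$ for the tree formed by levels $0,\dots,N$. For $k\ge1$, run the process from $\{\rho\}$ on $T_{\le k-1}$, and let each infected vertex of level $k-1$ also send the infection at rate $\lambda$ to each of its children, which send nothing back. Let $Z_k$ be the number of level-$k$ vertices that receive the infection at least once. We write $P_\lambda,E_\lambda$ (or $P,E$) for the \emph{annealed} law, which averages over both $T$ and the process, and $P^T$ for the \emph{quenched} law, given $T$.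

\begin{theorem}\label{thm:criterion}
For every bounded offspring law with $m>1$ and every $\lambda>0$, survival has positive annealed probability if and only if $E_\lambda Z_k>1$ for some $k\ge1$. Consequently the process dies out at $\lambda=\lambda_1$.
\end{theorem}

Some restriction on the offspring law is needed in Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:gap}
If $p_k=0$ for $k>K$ and $m>1+2\sqrt K$, then $\lambda_1<\lambda_2$.
\end{proposition}

For instance, $p_K=1$ with $K\ge6$ satisfies $m=K>1+2\sqrt K$. This law also satisfies $p_K\ge e^{-2\beta K}$, so the hypothesis $\nu\le e^{-\beta K}$ cannot be dropped from Theorem~\ref{thm:main}.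

\subsection{Why one expects a gap, and how it closes}\label{sec:idea}

The mechanism is visible in the crudest way of moving the infection. Let $x_0,\dots,x_N$ be a path with $x_0$ infected. Say that the \emph{relay} succeeds if $x_0$ infects $x_1$ before $x_0$ first heals, then $x_1$ infects $x_2$ before $x_1$ next heals, and so on. Each step is a race between exponential times of rates $\lambda$ and $1$, so the relay succeeds with probability $r^N$, where $r=\lambda/(1+\lambda)$, and this probability is the same in both directions.

Level $N$ of $T$ has $m^N$ vertices on average. The mean number reached by a relay from $\rho$ is $(mr)^N$, which grows when $r>m^{-1}$. The mean number of level-$N$ vertices for which a relay out and an independent relay back both succeed is $(mr^2)^N$, which grows only when $r>m^{-1/2}$. On the way out, the number of targets pays for the difficulty $D=r^{-N}$ of reaching each one; on the way back there is a single target and the difficulty has to be paid a second time. This count suggests a weak survival phase, and Proposition~\ref{prop:gap} confirms it when $m$ is large compared with $\sqrt K$.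

Now suppose that both ends of the path carry a \emph{reservoir}, a subgraph that stays infected for a time much longer than the time needed for $D$ successive relay attempts. Then the infection crosses with probability of order one, in either direction, and difficulty is no longer paid in probability. It is paid in rarity: a target is useful only if the tree contains such a reservoir below it. If this has probability $D^{-1/4}$, the mean number of useful targets is
\[
m^ND^{-1/4}=(mr)^ND^{3/4},
\]
which is large as soon as $mr>1$. The condition for return has become the condition for escape.

Three things are needed to turn this into a proof.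
\begin{itemize}
\item Relays give only $\lambda_1\le1/(m-1)$, and we must treat every $\lambda>\lambda_1$. Theorem~\ref{thm:criterion}, proved in Section~\ref{sec:criterion}, replaces the relay and the number $mr$ by a branching process of mean $E_\lambda Z_k>1$. Self-duality replaces the symmetry of the relay.
\item Reservoirs. A path of $n$ vertices with $K$ children each occurs with probability $p_K^n$. Section~\ref{sec:reservoirs} shows that for $\lambda\ge\frac12$ it stays infected for time $e^{\gamma Kn}$ with $\gamma>0$ universal. With $\beta=\gamma/8$, the hypothesis $p_K\ge e^{-2\beta K}$ gives $p_K^n\ge(e^{\gamma Kn})^{-1/4}$. This is the only use of that hypothesis.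
\item The constant $\gamma$ is universal only because $\lambda$ is bounded below, so we need $\lambda_1\ge\frac12$. The vertices of high degree must be rare enough that the process still dies at $\lambda=\frac12$, although each of them holds the infection for a long time. This is Section~\ref{sec:extinction}, and it is the only use of the hypothesis $\nu\le e^{-\beta K}$.
\end{itemize}
Section~\ref{sec:strong} assembles these parts.

\section{Preliminaries}\label{sec:prelim}

\subsection{The graphical representation}

Attach to every vertex a Poisson process of rate $1$ on $[0,\infty)$, whose points are \emph{healing marks}, and to every oriented edge $u\to v$ a Poisson process of rate $\lambda$, whose points are \emph{arrows}. These processes, the \emph{clocks}, are independent of each other and of the tree. An \emph{infection path} from $(x,s)$ to $(y,t)$ consists of vertices $x=x_0,x_1,\dots,x_j=y$ and times $s=t_0<t_1<\dots<t_j\le t_{j+1}=t$ such that there is an arrow $x_{i-1}\to x_i$ at time $t_i$ for $1\le i\le j$ and no healing mark at $x_i$ in $[t_i,t_{i+1}]$ for $0\le i\le j$. The set $\xi^A_t$ of all $y$ joined to $A\times\{0\}$ by an infection path ending at $(y,t)$ is the contact process started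 from $A$; we write $\xi^x_t=\xi^{\{x\}}_t$. The process on a subgraph uses only paths inside the subgraph. After a stopping time of the clocks, the shifted clocks are again independent Poisson processes, independent of the past. In this language $Z_k$ is the number of level-$k$ vertices that receive an arrow from their parent at a time when the parent is infected in the process on $T_{\le k-1}$ from $\{\rho\}$.

We use the following facts, on graphs of degree at most $K+1$.
\begin{enumerate}
\item[(F1)] \emph{Monotonicity.} Enlarging the initial set or the graph creates more infection paths and so enlarges $\xi_t$ for all $t$. The same holds when $\lambda$ is increased, since arrows of rate $\lambda'<\lambda$ are obtained by keeping each arrow of rate $\lambda$ with probability $\lambda'/\lambda$.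
\item[(F2)] \emph{Self-duality.} On a finite graph, $P(x\in\xi^y_u)=P(y\in\xi^x_u)$, because reversing time on $[0,u]$ and reversing all arrows preserves the law of the clocks.
\item[(F3)] \emph{Finite graphs, finite times.} On a finite graph the process dies out almost surely. From a finite initial set only finitely many infections occur in finite time, since $|\xi_t|$ increases at rate at most $\lambda(K+1)|\xi_t|$. Hence, from a finite initial set, the process survives if and only if infinitely many vertices are ever infected.
\item[(F4)] \emph{Passing along an edge.} If $u$ is infected at a stopping time $\sigma$ and $v$ is a neighbor of $u$, we say that the infection is \emph{passed} from $u$ to $v$ if $[\sigma,\sigma+1]$ contains an arrow $u\to v$ and no healing mark at $u$ or $v$. Then $v$ is infected at time $\sigma+1$. This has conditional probability $\kappa_\lambda=e^{-2}(1-e^{-\lambda})$, and $\kappa_\lambda\ge\kappa:=\kappa_{1/2}$ for $\lambda\ge\frac12$.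
\item[(F5)] \emph{First moments.} Let $A$ be the adjacency matrix. Then $P(x\in\xi^\rho_t)\le e^{-t}(e^{\lambda tA})(x,\rho)$. Indeed $u_t(x)=P(x\in\xi_t^\rho)$ satisfies $\frac{d}{dt}u_t\le-u_t+\lambda Au_t$, so $w_t=e^tu_t$ satisfies $w_t\le\mathbf 1_\rho+\lambda\int_0^tAw_s\,ds$ pointwise. Substituting this inequality into itself $j$ times gives the first $j$ terms of $e^{\lambda tA}\mathbf 1_\rho$ plus a remainder at most $e^t(\lambda(K+1)t)^j/j!$, which tends to $0$. Summing over $x$ gives $E|\xi^\rho_t|\le e^{(\lambda(K+1)-1)t}$, so $\lambda_1\ge1/(K+1)>0$.
\item[(F6)] \emph{Conditional Borel--Cantelli lemma.} If $(\mathcal G_l)$ is a filtration and $B_l\in\mathcal G_{l+1}$, then almost surely on $\{\sum_lP(B_l\mid\mathcal G_l)=\infty\}$ infinitely many $B_l$ occur.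
\end{enumerate}
By (F4), (F1) and (F6), $\lambda_1(G)$ and $\lambda_2(G)$ do not depend on the base point: any vertex infects any other with positive probability, and if one vertex is infected at arbitrarily large times then almost surely so is any other.

\subsection{Critical values of a Galton--Watson tree}

The children of each vertex are ordered, and $T_x$ denotes the subtree formed by $x$ and its descendants, rooted at $x$; in $(T_x)_{\le N}$ levels are counted from $x$. Set $\lambda_i(T)=\infty$ for finite $T$. Fix $i\in\{1,2\}$ and $c\ge0$, and let $s=P(\lambda_i(T)>c)$. By (F1), $\lambda_i(T_x)\ge\lambda_i(T)$ for each child $x$ of $\rho$, and these subtrees are independent copies of $T$, so $s\le F(s):=\sum_kp_ks^k$. Also $s\ge s_0:=P(T\text{ finite})$. Since $m>1$, we have $F(u)<u$ on $(s_0,1)$, so $s\in\{s_0,1\}$. Thus, given that $T$ is infinite, $\{\lambda_i(T)>c\}$ has probability $0$ or $1$ for every $c$, and $\lambda_i(T)$ is almost surely a constant $\lambda_i$.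

If $\lambda>\lambda_1$, then by (F1) the quenched survival probability is positive for almost every infinite $T$, so the annealed one is positive. Conversely, if the annealed survival probability at $\lambda$ is positive, then $\lambda_1(T)\le\lambda$ for a set of infinite trees of positive probability. Therefore
\begin{equation}\label{eq:annealed}
\lambda_1=\inf\{\lambda>0:\ P_\lambda(\text{survival})>0\},\qquad P_\lambda(\text{survival})>0\ \text{ for all }\lambda>\lambda_1 .
\end{equation}

\section{A finite-volume criterion for survival}\label{sec:criterion}

The point of $Z_k$ is that it ignores everything that happens at and below level $k$. Each vertex that it counts is therefore the root of an unexplored tree with unused clocks, and the construction can be repeated there. For a level-$k$ vertex $x$ let $\tau_x\le\infty$ be the time of the first arrow that makes $x$ count in $Z_k$. For $h\in(0,\infty)$ let $Z_k^h$ be the number of $x$ with $\tau_x\le h$, and let $Z_k^\infty=Z_k$.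

\begin{lemma}[Embedded branching process]\label{lem:embedding}
Let $k\ge1$ and $h\in(0,\infty]$. There are random sets $\mathcal G_0=\{\rho\},\mathcal G_1,\mathcal G_2,\dots$, with $\mathcal G_i$ contained in level $ik$, such that under the annealed law $(|\mathcal G_i|)_{i\ge0}$ is a Galton--Watson process whose offspring law is that of $Z_k^h$, and every vertex of $\mathcal G_i$ is infected at some finite time $\le ih$ in the process on $T_{\le ik}$ from $\{\rho\}$.
\end{lemma}

\begin{proof}
The \emph{stage} at $(x,s)$ runs the process on $(T_x)_{\le k-1}$ from $\{x\}$ at time $s$, and selects the vertices $y$ at level $k$ of $T_x$ that receive an arrow from their parent, while the parent is infected in this process, at a finite time at most $s+h$. Let $s_y$ be the first such time. Perform the stage at $(\rho,0)$, call the selected set $\mathcal G_1$, perform the stages at $(y,s_y)$ for $y\in\mathcal G_1$, call the union of the selected sets $\mathcal G_2$, and so on.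

Let the \emph{data} of a vertex be its number of children, its healing marks and the arrows that start from it. Data of different vertices are independent. The stage at $(x,s)$ uses only the data of vertices in $(T_x)_{\le k-1}$, and these vertex sets are disjoint for distinct $x$ whose levels are multiples of $k$. The set $\mathcal G_i$ and the times $s_x$, $x\in\mathcal G_i$, are determined by the data of levels below $ik$. Given those data, the stages at $(x,s_x)$, $x\in\mathcal G_i$, are independent, and by stationarity of the Poisson processes each selects a number of vertices distributed as $Z_k^h$. Concatenating the infection paths of successive stages shows that $x\in\mathcal G_i$ is infected at time $s_x\le ih$ in the process on $T_{\le ik}$.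
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
\emph{Sufficiency.} If $EZ_k>1$, the branching process of Lemma~\ref{lem:embedding} with $h=\infty$ is supercritical. With positive annealed probability infinitely many vertices are then infected, and by (F3) the process survives.

\emph{Necessity.} Let $\alpha>0$ be the annealed survival probability. We show first that on survival the infection spends more and more time at level $k$ even when the tree is cut there, and then that a long time spent at level $k$ produces many infected vertices $d$ levels further down.

Let $\mathcal F_k$ be generated by $T_{\le k}$, the healing marks at its vertices and the arrows along its edges. Let $\xi^{(k)}$ be the process on $T_{\le k}$ from $\{\rho\}$, let $a_x$ be the Lebesgue measure of $\{t:x\in\xi^{(k)}_t\}$ for $|x|=k$, and let $A_k=\sum_{|x|=k}a_x$, which is finite by (F3). Given $\mathcal F_k$ and $T$, the number of arrows that go from a level-$k$ vertex $x$ to one of its children at a time when $x\in\xi^{(k)}_t$ is Poisson with mean at most $\lambda KA_k$. If there is no such arrow, the process on $T$ coincides with $\xi^{(k)}$ and dies. Thus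
\[
P(\text{extinction}\mid\mathcal F_k)\ge e^{-\lambda KA_k}.
\]
The $\sigma$-fields $\mathcal F_k$ increase to the one generated by the tree and all clocks, so by L\'evy's zero--one law (martingale convergence) the left side tends almost surely to the indicator of extinction. Hence $A_k\to\infty$ almost surely on survival.

Fix $d\ge1$. Let $|x|=k$ and let $y$ be a descendant of $x$ at distance $d$. Divide time into intervals $I_l=[ld,(l+1)d)$ and let $w_l\le d$ be the time spent by $x$ in $\xi^{(k)}$ during $I_l$, so that $\sum_lw_l=a_x$. Let $E_l$ be the event that there is an arrow from $x$ to its child toward $y$ at a time $t\in I_l$ with $x\in\xi^{(k)}_t$ and that, from the first such time, the infection is passed in the sense of (F4) along the remaining $d-1$ edges one after the other. All vertices used before $y$ have level at most $k+d-1$, so on $E_l$ the vertex $y$ counts in $Z_{k+d}$. By concavity, $1-e^{-\lambda w}\ge(1-e^{-\lambda d})w/d$ for $0\le w\le d$, so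
\[
P(E_l\mid\mathcal F_k,T)=(1-e^{-\lambda w_l})\,\kappa_\lambda^{d-1}\ge2c_dw_l,\qquad c_d:=\frac{(1-e^{-\lambda d})\kappa_\lambda^{d-1}}{2d}>0 .
\]
Given $(\mathcal F_k,T)$, the event $E_l$ depends only on clocks not in $\mathcal F_k$ during $[ld,(l+2)d)$, so the events $E_l$ with $l$ of a fixed parity are conditionally independent. One of the two parities carries $\sum w_l\ge a_x/2$, and for it the probability that no $E_l$ occurs is at most $\prod(1-2c_dw_l)\le e^{-c_da_x}$. The number of descendants of $x$ at distance $d$ has mean $m^d$ and is independent of $\mathcal F_k$. Since $1-\prod_x b_x\le\sum_x(1-b_x)$ for $b_x\in[0,1]$,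
\[
E[Z_{k+d}\mid\mathcal F_k]\ge m^d\sum_{|x|=k}(1-e^{-c_da_x})\ge m^d(1-e^{-c_dA_k}).
\]
Choose $d$ with $m^d\alpha/4>1$, which is possible because $m>1$; then $\ell$ with $1-e^{-c_d\ell}\ge\frac12$; then $k\ge1$ with $P(A_k\ge\ell)\ge\alpha/2$. This gives $EZ_{k+d}\ge m^d\cdot\frac12\cdot\frac\alpha2>1$.

\emph{Extinction at $\lambda_1$.} We claim that $\lambda\mapsto E_\lambda Z_k$ is continuous on $(0,\infty)$. There are finitely many possible trees $T_{\le k}$, so it suffices to fix one, fix a level-$k$ vertex $x$ with parent $x^-$, and consider the probability $\phi(\eta)$ that $x$ is counted when the process on $T_{\le k-1}$ starts from $\eta$. With $Q_\lambda$ the generator of that process, $\phi(\emptyset)=0$ and $Q_\lambda\phi(\eta)+\lambda\mathbf 1[x^-\in\eta](1-\phi(\eta))=0$ for $\eta\ne\emptyset$. This is a finite linear system whose coefficients are affine in $\lambda$, and it is invertible because the chain leaves the nonempty states almost surely. So $\phi$ is continuous in $\lambda$. By the equivalence just proved, the set of $\lambda>0$ with positive annealed survival probability is $\bigcup_k\{\lambda:E_\lambda Z_k>1\}$, which is open. An open subset of $(0,\infty)$ does not contain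 its infimum, which is $\lambda_1$ by \eqref{eq:annealed}.
\end{proof}

The case $k=1$ of the criterion is the relay of Section~\ref{sec:idea}, and it already yields the proposition.

\begin{proof}[Proof of Proposition~\ref{prop:gap}]
$Z_1$ is the number of children of $\rho$ that receive an arrow from $\rho$ before $\rho$ first heals, so $E_\lambda Z_1=m\lambda/(1+\lambda)$. This exceeds $1$ exactly when $\lambda>1/(m-1)$, and Theorem~\ref{thm:criterion} and \eqref{eq:annealed} give $\lambda_1\le1/(m-1)$.

For $\lambda_2$, write the adjacency operator of $T$ on $\ell^2(T)$ as $A=U+U^*$, where $(Uf)(x)=f(x^-)$ for $x\ne\rho$ with parent $x^-$, and $(Uf)(\rho)=0$. Every vertex has at most $K$ children, so $\|Uf\|^2\le K\|f\|^2$ and $\|A\|\le2\sqrt K$. By (F5),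
\[
P^T(\rho\in\xi^\rho_t)\le e^{-t}\langle\mathbf 1_\rho,e^{\lambda tA}\mathbf 1_\rho\rangle\le e^{-t+2\sqrt K\lambda t}.
\]
For $\lambda<1/(2\sqrt K)$ this is integrable, so the total time during which $\rho$ is infected is almost surely finite. On the other hand, let $\sigma_1=0$ and let $\sigma_{l+1}$ be the first time $\ge\sigma_l+1$ at which $\rho$ is infected. On strong survival all $\sigma_l$ are finite, and given the past up to $\sigma_l$ the root has no healing mark in $[\sigma_l,\sigma_l+1]$ with probability $e^{-1}$; by (F6) the total infected time is then infinite almost surely. So strong survival has probability $0$, and $\lambda_2\ge1/(2\sqrt K)$. If $m-1>2\sqrt K$, then $\lambda_1\le\frac1{m-1}<\frac1{2\sqrt K}\le\lambda_2$.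
\end{proof}

\section{Extinction when branching is rare}\label{sec:extinction}

We now show that the process dies at $\lambda=\frac12$ when $\nu\le e^{-\beta K}$. The bounds from (F5) are of no use here, since they apply only for $\lambda$ of order $K^{-1/2}$ or smaller. We need a quantity that measures how well a subtree retains the infection and that obeys a recursion along the tree.

For a finite rooted tree $\tau$, consider the contact process $\zeta_t$ on $\tau$ in which the root is also infected from outside at rate $\lambda$, as if by a parent that is always infected (a \emph{frozen parent}). This is an irreducible finite Markov chain: from any state all vertices can heal, and from $\emptyset$ all vertices can become infected and then any subset can heal. Let $\mu_\tau$ be its stationary law, and for $M\subset\tau$ put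
\[
Y(\tau)=\frac1{\mu_\tau(\zeta=\emptyset)}\ge1,\qquad V_M(\tau)=\frac{\mu_\tau(\zeta\cap M\ne\emptyset)}{\mu_\tau(\zeta=\emptyset)} .
\]
For a single vertex, $Y=1+\lambda$ and $V_\tau(\tau)=\lambda$. To interpret these ratios we use the following identity.

\begin{lemma}[Cycle formula]\label{lem:cycle}
Let $(\zeta_t)$ be an irreducible Markov chain on a finite set with generator $Q$ and stationary law $\mu$. Let $S$ be a nonempty proper subset, $\sigma$ the exit time from $S$, and $f$ a function on $S$. Then
\[
\sum_{z\in S}\mu(z)f(z)=\sum_{x\notin S,\ y\in S}\mu(x)Q(x,y)\,E_y\int_0^\sigma f(\zeta_t)\,dt .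
\]
\end{lemma}

\begin{proof}
The equation $\mu Q=0$ on $S$ reads $\mu_S(-Q_{SS})=\mu_{S^c}Q_{S^cS}$, and $(-Q_{SS})^{-1}(y,z)$ is the mean time spent at $z$ before $\sigma$, starting from $y$.
\end{proof}

With $S=\{\zeta\ne\emptyset\}$, which is entered at rate $\lambda$ through the root, $Y(\tau)-1$ is $\lambda$ times the mean duration of an excursion from the empty state, and $V_M(\tau)$ is $\lambda$ times the mean time during such an excursion that $M$ is infected.

\begin{lemma}\label{lem:recursion}
Let $\tau_1,\dots,\tau_k$ be the subtrees of $\tau$ at the children $r_1,\dots,r_k$ of the root.
\begin{enumerate}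
\item[(i)] $Y(\tau)\le1+\lambda\prod_iY(\tau_i)$.
\item[(ii)] If the root is not in $M$ and $M_i=M\cap\tau_i$, then $V_M(\tau)\le\lambda\sum_iV_{M_i}(\tau_i)\prod_{j\ne i}Y(\tau_j)$.
\item[(iii)] The contact process on $\tau$ without frozen parent, started from the root, infects some vertex of $M$ with probability at most $V_M(\tau)/\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\zeta=(a,\eta)$, where $a\in\{0,1\}$ is the state of the root and $\eta$ is the infected set in the forest $\bigcup_i\tau_i$. Let $\pi_0=\mu_\tau(0,\emptyset)=1/Y(\tau)$ and $\pi_1=\mu_\tau(1,\emptyset)$. In equilibrium the flow out of $(0,\emptyset)$ is $\lambda\pi_0$ and the flow into it is at least $\pi_1$, so $\pi_1\le\lambda\pi_0$. If $k=0$, then $1=\pi_0+\pi_1\le\pi_0(1+\lambda)$, which is (i), and (ii) reads $0\le0$. Let $k\ge1$.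

The idea is to bound the root by a root that never heals, which decouples the subtrees. Let $\tilde\eta_t$ be the process on the forest when the root is always infected. It consists of independent frozen-parent processes on the $\tau_j$, so its stationary law is $\tilde\mu=\prod_j\mu_{\tau_j}$, and $\Pi:=\tilde\mu(\emptyset)=\prod_jY(\tau_j)^{-1}$. Let $f\ge0$ be an increasing function of $\eta$ with $f(\emptyset)=0$. The set $\{\eta\ne\emptyset\}$ is entered only from $(1,\emptyset)$, at rate $\lambda$ through each $r_i$, and $\{\tilde\eta\ne\emptyset\}$ is entered from $\emptyset$ in the same way. Start $\zeta$ from $(1,\{r_i\})$ and $\tilde\eta$ from $\{r_i\}$ with the same clocks; call this coupling $E_i$. Then $\eta_t\subset\tilde\eta_t$ for all $t$, so the exit times satisfy $\sigma\le\tilde\sigma$, and two applications of Lemma~\ref{lem:cycle} give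
\begin{equation}\label{eq:compare}
\mu_\tau(f)=\pi_1\lambda\sum_iE_i\int_0^\sigma f(\eta_t)\,dt\le\pi_1\lambda\sum_iE_i\int_0^{\tilde\sigma}f(\tilde\eta_t)\,dt=\pi_1\Pi^{-1}\tilde\mu(f).
\end{equation}
For $f=\mathbf 1[\eta\ne\emptyset]$ this says $\mu_\tau(\eta\ne\emptyset)\le\pi_1(\Pi^{-1}-1)$, so
\[
1=\pi_0+\pi_1+\mu_\tau(\eta\ne\emptyset)\le\pi_0+\pi_1\Pi^{-1}\le\pi_0(1+\lambda\Pi^{-1}),
\]
which is (i). For $f=\mathbf 1[\eta\cap M\ne\emptyset]$, a union bound in \eqref{eq:compare} gives
\[
\mu_\tau(\zeta\cap M\ne\emptyset)\le\lambda\pi_0\,\Pi^{-1}\sum_i\mu_{\tau_i}(\zeta\cap M_i\ne\emptyset)=\lambda\pi_0\sum_iV_{M_i}(\tau_i)\,\frac{\Pi^{-1}}{Y(\tau_i)},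
\]
which is (ii) after division by $\pi_0$.

For (iii), we have seen that $V_M(\tau)=\lambda E[O_M]$, where $O_M$ is the time during which $\zeta\cap M\ne\emptyset$ in one excursion started from the root. With the same clocks, the excursion contains the process without frozen parent. When the latter first infects a vertex of $M$, the excursion has not ended and that vertex stays infected for an exponential time of mean $1$. So $E[O_M]$ is at least the probability in (iii).
\end{proof}

Two examples show what to expect. For a path of $N+1$ vertices rooted at one end, (i) gives $Y\le1+\lambda+\dots+\lambda^{N+1}$, which for $\lambda<1$ stays below the fixed point $y_*=1/(1-\lambda)$ of $y\mapsto1+\lambda y$; then (ii) and (iii) bound the probability of reaching the far end by $\lambda^N$. For a root with $K$ childless children, (i) gives only $Y\le1+\lambda(1+\lambda)^K$. At $\lambda=\frac12$ the product of this bound with $e^{-\beta K}$ is huge for small $\beta$, so the recursion does not control $EY$. A small power $q$ repairs this: $e^{-\beta K}(3/2)^{qK}$ is small when $q$ is a small multiple of $\beta$, while along a path the excess over $y_*$, raised to the power $q$, still contracts by the factor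 $\lambda^q<1$.

\begin{lemma}\label{lem:extinction}
Let $\lambda<1$ and $y_*=1/(1-\lambda)$. If $eK\nu\,y_*^{qK}\le1-\lambda^q$ for some $q\in(0,1]$, the process on $T$ with parameter $\lambda$ dies out almost surely.
\end{lemma}

\begin{proof}
Let $Y_N=Y(T_{\le N})$, $W_N=(Y_N-y_*)^+$, $H_N=EW_N^q$, and $V_N=V_M(T_{\le N})$ with $M$ equal to level $N$. Then $Y_0=1+\lambda<y_*$, so $W_0=0$, and $V_0=\lambda$. Let $N\ge1$ and let $W^{(i)}$ be the quantity $W_{N-1}$ for the subtree at the $i$th child of $\rho$; given the number of children, these are independent copies of $W_{N-1}$. By Lemma~\ref{lem:recursion}(i):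
\begin{itemize}
\item if $\rho$ has no child, $W_N=0$;
\item if $\rho$ has one child, $Y_N\le1+\lambda(y_*+W^{(1)})=y_*+\lambda W^{(1)}$, so $W_N\le\lambda W^{(1)}$;
\item if $\rho$ has $k\ge2$ children, then since $y_*\ge1$, $W_N\le\lambda\prod_i(y_*+W^{(i)})\le\lambda y_*^k\prod_i(1+W^{(i)})$.
\end{itemize}
Using $(1+w)^q\le1+w^q$ and independence,
\[
H_N\le\lambda^qH_{N-1}+\nu\lambda^qy_*^{qK}(1+H_{N-1})^K .
\]
If $H_{N-1}\le1/K$, then $(1+H_{N-1})^K\le e$, and the hypothesis gives $H_N\le\lambda^q(2-\lambda^q)/K\le1/K$. So $H_N\le1/K$ for all $N$. Since $Y_N\le y_*(1+W_N)$, we get $EY_N^q\le y_*^q(1+1/K)$ and $(EY_N^q)^{K-1}\le e\,y_*^{qK}$. By Lemma~\ref{lem:recursion}(ii), subadditivity of $w\mapsto w^q$ and independence of the subtrees,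
\[
EV_N^q\le\lambda^q\big[p_1+\nu K(EY_{N-1}^q)^{K-1}\big]EV_{N-1}^q\le\lambda^q(2-\lambda^q)\,EV_{N-1}^q=\big[1-(1-\lambda^q)^2\big]EV_{N-1}^q ,
\]
so $EV_N^q\to0$. Until level $N$ is first infected, the processes on $T$ and on $T_{\le N}$ coincide. Hence Lemma~\ref{lem:recursion}(iii) gives
\[
P(\text{level }N\text{ is ever infected})\le E\min(1,V_N/\lambda)\le\lambda^{-q}EV_N^q\to0 .
\]
By (F3), survival requires every level to be infected.
\end{proof}

Fix $\beta\in(0,1)$ and take $\lambda=\frac12$, $y_*=2$, $q=\beta/(2\ln2)<1$, so that $y_*^{qK}=e^{\beta K/2}$. If $\nu\le e^{-\beta K}$, the hypothesis of Lemma~\ref{lem:extinction} follows from $eKe^{-\beta K/2}\le1-2^{-q}$, which holds for all $K\ge K_1(\beta)$. By (F1) and \eqref{eq:annealed},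
\begin{equation}\label{eq:half}
\nu\le e^{-\beta K}\ \text{ and }\ K\ge K_1(\beta)\quad\Longrightarrow\quad\lambda_1\ge\tfrac12 .
\end{equation}

\section{Reservoirs: stars and chains of stars}\label{sec:reservoirs}

All estimates in this section are lower bounds on probabilities of increasing events. We prove them for $\lambda=\frac12$; by (F1) they hold for all $\lambda\ge\frac12$, in any larger graph and with any additional infected vertices. Put
\[
L=K-1,\qquad b=\lfloor L/8\rfloor,\qquad g=\lceil L/64\rceil .
\]
A \emph{star} is a center joined to $L$ leaves. Let $X$ be its number of infected leaves and $C\in\{0,1\}$ the state of its center. The star is \emph{good} if $X\ge g$. The statements below hold for $L$ larger than a universal constant, and $\gamma_0,\gamma_1,\gamma$ are universal positive constants.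

\subsection{One star and two stars}

While the center is infected, healthy leaves are infected at total rate $(L-X)/2$, far above the healing rate $X$ when $X\le L/8$. While the center is healthy, $X$ can only decrease, but the center is reinfected at rate $X/2$, comparable to the rate at which leaves are lost. The test function below gives credit for both effects.

\begin{lemma}\label{lem:star}
For the contact process on one star with $X_0\ge g$, with probability at least $1-e^{-\gamma_0L}$ we have $X_t\ge g/2$ for all $t\in[0,3L]$ and $X_t\ge g$ for all $t\in[L/2,3L]$.
\end{lemma}

\begin{proof}
Let $\Phi=(5/6)^X2^{-C}$ and let $\mathcal L$ be the generator of $(X,C)$. Healing a leaf multiplies $\Phi$ by $\frac65$, infecting a leaf by $\frac56$, healing the center by $2$ and infecting it by $\frac12$. For $X\le b\le L/8$,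
\begin{align*}
C=1:\quad&\frac{\mathcal L\Phi}\Phi=\frac X5-\frac{L-X}{12}+1\le\frac L{40}-\frac{7L}{96}+1=-\frac{23}{480}L+1,\\
C=0:\quad&\frac{\mathcal L\Phi}\Phi=\frac X5-\frac X4=-\frac X{20}.
\end{align*}
For $L$ large, $\mathcal L\Phi\le0$ on $\{X\le b\}$, and $\mathcal L\Phi\le-\theta\Phi$ on $\{g/2\le X\le b\}$ with $\theta=L/2560\le g/40$.

Let $\sigma$ be the first time that $X\ge b$ or $X<g/2$. Then $e^{\theta(t\wedge\sigma)}\Phi_{t\wedge\sigma}$ is a nonnegative supermartingale with initial value at most $(5/6)^g$. On $\{X_\sigma<g/2\}$ we have $\Phi_\sigma\ge\frac12(5/6)^{g/2}$, and on $\{\sigma>t\}$ we have $\Phi_t\ge\frac12(5/6)^b$. Therefore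
\[
P(X_\sigma<g/2)\le2(5/6)^{g/2},\qquad P(\sigma>L/4)\le2(6/5)^{b}e^{-L^2/10240}.
\]
Suppose that $X_\sigma\ge b$. To reach the value $g$ afterwards, $X$ must jump from $b$ to $b-1$ and then hit $g$ before $b$. By optional stopping for $\Phi$, after any such jump this has conditional probability at most $(5/6)^{b-1}/(\frac12(5/6)^g)=2(5/6)^{b-1-g}$. These jumps occur at rate at most $b$, so their mean number in $[0,3L]$ is at most $3Lb$, and the probability that one of them is followed by a descent to $g$ is at most $6Lb(5/6)^{b-1-g}$, with $b-1-g\ge7L/64-3$. The three error terms add up to at most $e^{-\gamma_0L}$. Outside them, $\sigma\le L/4$, $X\ge g/2$ before $\sigma$, and $X>g$ on $[\sigma,3L]$.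
\end{proof}

\begin{lemma}\label{lem:ignition}
Let $u$ be a stopping time.
\begin{enumerate}
\item[(a)] If $X_u\ge g/2$, the center is infected at some time in $[u,u+\frac14]$ with conditional probability at least $\frac12$.
\item[(b)] If the center is infected at time $u$, and $r\in[\frac14,1]$ is determined by the past up to $u$, the star is good at time $u+r$ with conditional probability at least $\frac13$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each leaf infected at time $u$ has, independently with probability $e^{-1/4}(1-e^{-1/8})>0.09$, no healing mark and an arrow to the center in $[u,u+\frac14]$. At least one does so with probability at least $1-0.91^{g/2}\ge\frac12$ for $L$ large.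

(b) With probability $e^{-1/4}$ the center has no healing mark in $[u,u+\frac14]$. Independently, each leaf receives an arrow from the center in $[u,u+\frac14]$ and has no healing mark in $[u,u+r]$ with probability at least $(1-e^{-1/8})e^{-1}>0.04>\frac1{64}$. By Chebyshev's inequality at least $g$ leaves do so with probability at least $\frac12$ for $L$ large, and $e^{-1/4}/2>\frac13$.
\end{proof}

A good star lasts long enough to make order $L$ attempts at igniting a neighboring star, so goodness spreads with exponentially small error in time $L$.

\begin{lemma}\label{lem:transfer}
Let two stars have adjacent centers $c,c'$, and let the first be good at time $0$. Consider only infection paths that use the clocks of the two stars and the arrows $c\to c'$. Then the second star is good at time $L$ with probability at least $1-\delta$, where $\delta=e^{-\gamma_1L}$ and $\gamma_1\in(0,1]$.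
\end{lemma}

\begin{proof}
In this process the first star evolves on its own; let $X$ be its number of infected leaves. Let $s\ge0$ be an integer and condition on the past up to time $s$, with $X_s\ge g/2$. By Lemma~\ref{lem:ignition}(a), with probability at least $\frac12$ the center $c$ is infected at some first time $\sigma\in[s,s+\frac14]$. Then with probability $e^{-1/4}(1-e^{-1/8})$ it has no healing mark in $[\sigma,\sigma+\frac14]$ and sends an arrow to $c'$ at some first time $\sigma'$ in this interval. Since $s+1-\sigma'\in[\frac12,1]$, Lemma~\ref{lem:ignition}(b) shows that the second star is then good at time $s+1$ with probability at least $\frac13$. Altogether it is good at time $s+1$ with conditional probability at least $c_*=\frac16e^{-1/4}(1-e^{-1/8})$.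

Hence the probability that for every $s=0,\dots,\lfloor L/2\rfloor-1$ we have $X_s\ge g/2$ and the second star is not good at time $s+1$ is at most $(1-c_*)^{\lfloor L/2\rfloor}$. By Lemma~\ref{lem:star}, $X\ge g/2$ on $[0,L]$ except with probability $e^{-\gamma_0L}$. So outside these two events the second star is good at a first integer time $s_0\in[1,L/2]$. As $L-s_0\in[L/2,L]$, Lemma~\ref{lem:star} applied from time $s_0$ shows that it is good at time $L$ except with probability $e^{-\gamma_0L}$. The total error is at most $e^{-\gamma_1L}$ for a suitable $\gamma_1\in(0,1]$.
\end{proof}

\subsection{Chains}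

In Section~\ref{sec:strong} the number $K$ is fixed and the required lifetime is unbounded, so a single star is not enough. For $n\ge10$ let the \emph{chain} $\mathcal C_n$ consist of centers $c_1,\dots,c_n$ forming a path, each with $L$ leaves of its own; star $j$ is the star with center $c_j$. A star that fails is reignited by its neighbors, so the infection disappears only if a barrier of failures crosses the whole chain. We make this precise by comparison with oriented percolation in a strip of width $n$. Put
\[
\gamma=\gamma_1/20,\qquad S_n=\lfloor e^{\gamma Kn}\rfloor .
\]

\begin{lemma}\label{lem:chain}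
There is a universal $K_2$ such that for $K\ge K_2$, $n\ge10$ and $\lambda\ge\frac12$ the following holds for the contact process on $\mathcal C_n$. If star $1$ is good at time $0$, then for every $u\in[L/2,S_nL]$ star $1$ is good at time $u$ with probability at least $0.95$.
\end{lemma}

\begin{proof}
\emph{Sites} are pairs $(j,t)$ with $1\le j\le n$, $t\in\mathbb Z$ and $j+t$ odd; the \emph{parents} of $(j,t)$ are the sites among $(j\pm1,t-1)$. Declare $(1,0)$ \emph{wet} and all other sites with $t\le0$ \emph{dry}. For $t\ge1$, the site $(j,t)$ is wet if star $j$ is good at time $tL$ and some parent is wet, and dry otherwise. A dry site with a wet parent is \emph{failing}. If $(j,t)$ is wet, star $j$ is good at time $tL$; by (F3) there are almost surely finitely many wet sites.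

\medskip\noindent\emph{Step 1: for a deterministic finite set $F$ of sites, $P(\text{all sites of }F\text{ fail})\le\delta^{|F|/2}$.} Let $F_t$ be the set of sites of $F$ at height $t$; only $t\ge1$ can fail. Condition on the clocks up to time $(t-1)L$, which determine the wet sites at height $t-1$, and suppose that every site of $F_t$ has a wet parent (otherwise not all of them fail). The first coordinates in $F_t$ have the same parity. Taking every other one in increasing order, we get at least $|F_t|/2$ sites whose first coordinates differ by at least $4$. For each such $(j,t)$ choose a wet parent $(j',t-1)$ and apply Lemma~\ref{lem:transfer} to stars $j'$ and $j$ on the time interval $[(t-1)L,tL]$. The triples $\{j-1,j,j+1\}$ are disjoint, so these applications use disjoint clocks and are conditionally independent, and $(j,t)$ can fail only if its application fails. So all of $F_t$ fails with conditional probability at most $\delta^{|F_t|/2}$. This event is determined by the clocks up to time $tL$, so successive conditioning multiplies the bounds.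

\medskip\noindent\emph{Step 2: a dry site on the left wall produces a contour.} Let $s$ be even, $2\le s\le S_n$, and suppose that $(1,s)$ is dry. To the site $(j,t)$ associate the \emph{tile} $\{(x,y)\in\Sigma:|x-j|+|y-t|\le1\}$, where $\Sigma=\{1\le x\le n\}$. The tiles tile $\Sigma$; see Figure~\ref{fig:contour}. Their \emph{corners} are the integer points $(x,y)\in\Sigma$ with $x+y$ even, their \emph{sides} are the diagonal segments between neighboring corners, and $(j,t)$ shares a side with the sites $(j\pm1,t\pm1)$. Let $\mathcal U$ be the set of dry tiles that can be reached from $(1,s)$ by crossing sides between dry tiles. A tile outside $\mathcal U$ that shares a side with a tile of $\mathcal U$ is wet. Such a side, oriented with $\mathcal U$ on its left, is a \emph{boundary edge}. Boundary edges are sides of wet tiles, so they are finite in number and lie at heights $y\ge-1$.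

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\begin{scope}
\clip (1,-1) rectangle (5,7);
\foreach \x/\y in {1/0,2/1,1/2,3/2,4/3,3/4}
  \fill[gray!35] (\x-1,\y)--(\x,\y+1)--(\x+1,\y)--(\x,\y-1)--cycle;
\foreach \k in {-5,-3,-1,1,3,5,7} \draw[gray!70] (1,\k)--(5,\k+4);
\foreach \k in {-1,1,3,5,7,9,11} \draw[gray!70] (1,\k)--(5,\k-4);
\end{scope}
\draw[thick] (1,-1)--(1,7);
\draw[thick] (5,-1)--(5,7);
\draw[very thick,->] (1,3)--(2,2);
\draw[very thick,->] (2,2)--(3,3);
\draw[very thick,->] (3,3)--(2,4);
\draw[very thick,->] (2,4)--(3,5);
\draw[very thick,->] (3,5)--(4,4);
\draw[very thick,->] (4,4)--(5,3);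
\foreach \x/\y in {2/3,2/5,4/5,4.7/4} \node at (\x,\y) {$\times$};
\node[left] at (1,0) {$(1,0)$};
\node[left] at (1,4) {$(1,s)$};
\node[left] at (1,3) {$(1,y_1)$};
\node[below] at (1,-1) {$x=1$};
\node[below] at (5,-1) {$x=n$};
\end{tikzpicture}
\caption{Tiles of the strip $1\le x\le n$, drawn with $n=5$. Wet tiles are shaded, and the site $(1,s)$ with $s=4$ is dry. The trail of boundary edges starts at the corner $(1,y_1)=(1,3)$, keeps the dry component of $(1,s)$ on its left and ends on the right wall. Each edge that goes to the right has on its left a failing site ($\times$), that is, a dry site with a wet site diagonally below it.}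
\label{fig:contour}
\end{figure}

Consider, at each corner, the number of outgoing minus the number of incoming boundary edges, written $\mathrm{out}-\mathrm{in}$. A side at the corner, viewed as leaving it, contributes $\mathbf 1[\text{left tile}\in\mathcal U]-\mathbf 1[\text{right tile}\in\mathcal U]$. At a corner with $1<x<n$, four tiles and four sides alternate cyclically and the sum telescopes to $0$. At a corner $(1,y)$ of the left wall ($y$ odd) there are two sides: the northeast one has $(1,y+1)$ on its left and $(2,y)$ on its right, and the southeast one has $(2,y)$ on its left and $(1,y-1)$ on its right. So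
\begin{equation}\label{eq:wall}
\mathrm{out}-\mathrm{in}=\mathbf 1[(1,y+1)\in\mathcal U]-\mathbf 1[(1,y-1)\in\mathcal U]\qquad\text{at }(1,y).
\end{equation}
Let $t_0$ be the smallest even number such that $(1,t)\in\mathcal U$ for all even $t\in[t_0,s]$. Since $(1,0)$ is wet, $t_0\ge2$. Put $y_1=t_0-1\in[1,s-1]$; by \eqref{eq:wall}, $\mathrm{out}-\mathrm{in}=1$ at $(1,y_1)$. From $(1,y_1)$ follow a directed trail of distinct boundary edges until no unused edge leaves the current corner. The trail cannot stop at its starting point: there it would have used all outgoing edges and equally many incoming ones, contradicting $\mathrm{out}>\mathrm{in}$. At any other stopping point it has used all outgoing edges and one more incoming edge, so $\mathrm{out}-\mathrm{in}<0$ and the point is on a wall. If it is $(1,y_2)$, then $(1,y_2+1)\notin\mathcal U$ by \eqref{eq:wall}, so $y_2+1\notin[t_0,s]$ and, by parity, $y_2\ge s+1$ or $y_2<y_1$. Let $\ell\ge2$ be the length of the trail. There are three cases, and in each we need to bound the number of positions of one endpoint.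
\begin{enumerate}
\item[(I)] The trail ends on the left wall with $y_2\ge s+1$. Then $\ell\ge s+1-y_1$, so for given $\ell$ there are at most $\ell$ possible values of $y_1$.
\item[(II)] The trail ends on the left wall with $y_2<y_1$. We claim that $y_2=-1$: the trail goes around the whole wet set. Close the trail by the wall segment from $(1,y_2)$ to $(1,y_1)$, and let $w$ be the winding number of this closed curve. It is constant on each connected set that avoids the curve, in particular on the interior of each tile; it vanishes on $\{x<1\}$; and it changes by $\pm1$ across a segment that the curve traverses once. The wall at heights in $(s-1,s+1)$ is not on the curve, since $y_1\le s-1$, so $w=0$ in the tile $(1,s)$. Sides between two tiles of $\mathcal U$ are not on the curve, so $w=0$ in all tiles of $\mathcal U$. Crossing an edge of the trail gives $w\ne0$ in some wet tile. Every wet tile other than $(1,0)$ shares a side with a wet parent, and sides between wet tiles are not on the curve, so $w\ne0$ in the tile $(1,0)$. As $w=0$ on $\{x<1\}$, the wall at heights in $(-1,1)$ lies on the curve, so $y_2\le-1$; and $y_2\ge-1$ because all boundary edges lie at heights $\ge-1$.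
\item[(III)] The trail ends on the right wall. Then $\ell\ge n-1$, and there are at most $S_n$ possible values of $y_1$.
\end{enumerate}

\medskip\noindent\emph{Step 3: counting.} Every edge changes $x$ by $\pm1$ and the trail starts at $x=1$, so at least $\ell/2$ edges go to the right. An edge going northeast has a wet tile $(j,t)$ on its right and $(j-1,t+1)\in\mathcal U$ on its left; an edge going southeast has a wet tile $(j,t)$ on its right and $(j+1,t+1)\in\mathcal U$ on its left. In both cases the site on the left is dry with a wet parent, so it fails. It is determined by the edge, and a site arises from at most two edges, its two lower sides. So each possible trail of length $\ell$ determines a deterministic set of at least $\ell/4$ sites, all of which fail if the trail occurs; by Step 1 this has probability at most $\delta^{\ell/8}$. A trail never reuses a side, so at most $3^\ell$ trails have length $\ell$ and a given first (in case II, last) corner. Let $\varrho=3\delta^{1/8}$, and take $K$ so large that $\varrho\le\frac1{30}$. Since $\sum_{j\ge0}(j+3)2^{-j}=8$,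
\[
P((1,s)\text{ is dry})\le\sum_{\ell\ge2}(\ell+1)\varrho^\ell+S_n\sum_{\ell\ge n-1}\varrho^\ell\le8\varrho^2+2S_n\varrho^{n-1}.
\]
The first term is below $0.01$. For the second, $n\ge10$ gives $(n-1)/8\ge0.1125\,n$, so
\[
\ln(S_n\varrho^{n-1})\le n\big[0.05\,\gamma_1K+\ln3-0.1125\,\gamma_1(K-1)\big]\le n\big[1.3-0.0625\,\gamma_1K\big]\le-10
\]
for $K$ large, uniformly in $n\ge10$. Hence star $1$ is good at time $sL$ with probability at least $0.98$ for every even $s\in[0,S_n]$, the case $s=0$ being the hypothesis.

\medskip\noindent\emph{Step 4: all times.} Given $u\in[L/2,S_nL]$, let $s\ge0$ be the largest even integer with $sL\le u-L/2$. Then $s\le S_n$ and $u-sL\in[L/2,5L/2]$. By Lemma~\ref{lem:star} applied from time $sL$, star $1$ is good at time $u$ with probability at least $0.98(1-e^{-\gamma_0L})\ge0.95$.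
\end{proof}

We now fix the constants of Theorem~\ref{thm:main}: $\beta=\gamma/8\in(0,1)$, and $K_0$ is at least $K_1(\beta)$ and $K_2$, and large enough for all the lemmas of this section.

\section{From survival to strong survival}\label{sec:strong}

Let the offspring law satisfy the hypotheses of Theorem~\ref{thm:main}, and fix $\lambda>\lambda_1$. By \eqref{eq:half}, $\lambda>\frac12$, so Section~\ref{sec:reservoirs} applies. We show that $\lambda_2\le\lambda$. By \eqref{eq:annealed} and Theorem~\ref{thm:criterion} there is $k\ge1$ with $EZ_k>1$, and since $Z_k^h\uparrow Z_k$ as $h\to\infty$ there is $h\in(0,\infty)$ with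
\[
z:=EZ_k^h>1 .
\]
For an integer $i\ge1$, to be chosen large, let $N=ik$ and $H=ih$.

\subsection{Targets}

In the relay computation all level-$N$ vertices had the same difficulty $D$. Here the probabilities of reaching them vary with the vertex and the tree, and we know only their expected sum. A dyadic decomposition finds one scale $D$ that carries a fair share of this sum. For $|x|=N$ let $P_x$ be the quenched probability that $x$ is infected at some time $\le H$ in the process on $T_{\le N}$ from $\{\rho\}$; it is a function of $T_{\le N}$.

\begin{lemma}\label{lem:targets}
Let $\omega_N=N\log_2m+2$. For each $i\ge1$ there is a deterministic number $D\ge2$ such that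
\begin{equation}\label{eq:targets}
E\,\#\{x:|x|=N,\ P_x\ge1/D\}\ge\frac{D\,z^i}{4\omega_N}.
\end{equation}
Moreover, if $P_x\ge1/D$, then in the process on $T_{\le N}$ each of the events ``$\rho$ infects $x$ within time $H+1$'' and ``$x$ infects $\rho$ within time $H+1$'' has quenched probability at least $\psi:=1/(eD(H+1))$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:embedding}, $E\sum_{|x|=N}P_x\ge E|\mathcal G_i|=z^i$. Level $N$ has mean size $m^N$, so the vertices with $P_x<z^i/(2m^N)$ contribute at most $z^i/2$. The others have $P_x\ge1/(2m^N)$ and fall into the classes $2^{-l-1}<P_x\le2^{-l}$ with $0\le l\le N\log_2m+1$, at most $\omega_N$ in number. Some class contributes at least $z^i/(2\omega_N)$. With $D=2^{l+1}$, its members have $1/D<P_x\le2/D$, so their mean number is at least $Dz^i/(4\omega_N)$.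

Let $P_x\ge1/D$. The first event has probability at least $1/D\ge\psi$. Self-duality concerns fixed times, so we pass through occupation times. After its first infection, $x$ stays infected for one time unit with probability $e^{-1}$, so by (F2) on $T_{\le N}$,
\[
\frac1{eD}\le\int_0^{H+1}P^T(x\in\xi^\rho_u)\,du=\int_0^{H+1}P^T(\rho\in\xi^x_u)\,du\le(H+1)\,P^T(x\text{ infects }\rho\text{ within time }H+1).
\qedhere
\]
\end{proof}

We have no control on $D$ beyond $2\le D\le4m^N$, and need none: a larger $D$ makes each target harder to reach but, by \eqref{eq:targets}, makes targets proportionally more numerous.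

\subsection{Nodes}

We now place reservoirs at the targets, in such a way that the chain below a vertex and the tree to be explored next are independent. Let $n\ge10$, to be chosen below as a function of $i$. Write $v',v''$ for the first and second children of $v$. A vertex $v$ is a \emph{node} if $v$ has $K$ children and the vertices $c_1=v'$, $c_2=c_1'$, \dots, $c_n=c_{n-1}'$ exist and have $K$ children each. Taking as leaves of $c_j$ its $L=K-1$ children other than the first, we obtain a copy $\mathcal C(v)\subset T_{v'}$ of $\mathcal C_n$. A given vertex is a node with probability $p_K^{n+1}$, and this event does not involve $T_{v''}$. The node $v$ is \emph{on} at a given time if star $1$ of $\mathcal C(v)$ is good.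

The \emph{block} of a node $v$ is $\mathcal B(v)=(T_{v''})_{\le N}$. A \emph{child node} of $v$ is a node $x$ at level $N$ of $T_{v''}$ such that $P_x$, computed in $\mathcal B(v)$ with root $v''$, is at least $1/D$. The condition on $P_x$ depends only on $\mathcal B(v)$, whereas being a node depends only on the number of children of $x$ and on $T_{x'}$. So, given that $v$ is a node, the number $B\le K^N$ of its child nodes has mean
\begin{equation}\label{eq:M}
M=p_K^{n+1}\,E\,\#\{x:|x|=N,\ P_x\ge1/D\},
\end{equation}
and given $\mathcal B(v)$ and the set of child nodes, the trees $T_{x''}$ at the child nodes $x$ are independent copies of $T$.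

\subsection{Choice of the parameters}\label{sec:parameters}

One attempt to carry the infection from a node to a child node will take time at most $\Delta$ and succeed with probability at least $a$; we allow $J$ attempts, and $\Theta$ is the length of one step of the coarse-grained process:
\[
a=\frac{\kappa^3\psi}6,\qquad\Delta=H+10,\qquad J=\lceil10/a\rceil,\qquad\Theta=2(J+1)\Delta .
\]
Since $J+1\le12/a$ and $1/a=6e\kappa^{-3}D(H+1)$, we have $\Theta\le C_0D\Delta^2$ with $C_0=144e\kappa^{-3}$. The chains must last for time $\Theta$ and be no longer than necessary, so let $n\ge10$ be minimal with $e^{\gamma Kn}\ge2C_0D\Delta^2$. Then $S_n\ge\frac12e^{\gamma Kn}\ge\Theta$, so $\Theta\le S_nL$. For large $i$, $\Delta$ is large, so $n>10$ and minimality gives $e^{\gamma K(n-1)}<2C_0D\Delta^2$. Since $p_K\ge e^{-2\beta K}=e^{-\gamma K/4}$,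
\[
p_K^{n+1}\ge e^{-\gamma K/2}\,e^{-\gamma K(n-1)/4}\ge e^{-\gamma K/2}\,(2C_0D\Delta^2)^{-1/4}.
\]
With \eqref{eq:targets} and \eqref{eq:M},
\[
M\ge\frac{e^{-\gamma K/2}}{4(2C_0)^{1/4}}\cdot\frac{z^i\,D^{3/4}}{\omega_N\,\Delta^{1/2}} .
\]
What matters is that the exponent of the uncontrolled quantity $D\ge2$ is nonnegative. Since $\omega_N$ and $\Delta$ grow linearly in $i$ and $z>1$, the right side tends to infinity. Fix $i$ with $n>10$, $M\ge2$ and $\Delta\ge L$.

\subsection{Transmission between a node and a child node}

\begin{lemma}\label{lem:transmission}
Let $x$ be a child node of $v$, and consider the process on the subgraph of $T$ induced by $\mathcal C(v)\cup\{v\}\cup\mathcal B(v)\cup\mathcal C(x)$. If $v$ is on at time $0$, then $x$ is on at time $\Theta$ with quenched probability at least $0.8$. The same holds with $v$ and $x$ exchanged.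
\end{lemma}

\begin{proof}
\emph{One attempt.} Suppose that $v$ is on at time $s$. We claim that, given the past up to $s$, with probability at least $a$ the node $x$ is on at some time in $[s,s+\Delta]$. Each of the following steps starts at the stopping time at which the previous one is completed: $v'$ is infected within time $\frac14$ (probability at least $\frac12$, Lemma~\ref{lem:ignition}(a)); the infection is passed $v'\to v\to v''$ ($\kappa^2$, time $2$); it travels from $v''$ to $x$ inside $\mathcal B(v)$ within time $H+1$ ($\psi$, Lemma~\ref{lem:targets}); it is passed $x\to x'$ ($\kappa$, time $1$); star $1$ of $\mathcal C(x)$ is good one time unit later ($\frac13$, Lemma~\ref{lem:ignition}(b)). The product is $\kappa^3\psi/6=a$ and the total time is at most $H+\frac{21}4\le\Delta$. From $x$ to $v$ the route is $x'\to x$, then from $x$ to $v''$ inside $\mathcal B(v)$, then $v''\to v\to v'$; it has the same factors, with the backward bound of Lemma~\ref{lem:targets}. The rest of the argument is symmetric in $v$ and $x$.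

\emph{Many attempts.} Let $s_j=j\Delta$ for $1\le j\le J$. An attempt is \emph{made} at $s_j$ if $v$ is on at $s_j$, and it \emph{succeeds} if $x$ is on at some time in $[s_j,s_j+\Delta]$. Since $L/2\le\Delta\le s_j\le\Theta\le S_nL$, Lemma~\ref{lem:chain} shows that the mean number of $j$ at which $v$ is not on is at most $0.05J$. By Markov's inequality at least $J/2$ attempts are made with probability at least $0.9$. The time of the $r$th attempt is a stopping time, by which the outcomes of the earlier attempts are known; by induction on $r$, the probability that $r$ attempts are made and the first $r$ all fail is at most $(1-a)^r$. For $r=\lceil J/2\rceil$ this is at most $e^{-aJ/2}\le e^{-5}<0.01$. So with probability at least $0.89$ the first time $u\ge\Delta$ at which $x$ is on satisfies $u\le(J+1)\Delta=\Theta/2$. Then $\Theta-u\in[\Theta/2,\Theta]\subset[L/2,S_nL]$, and Lemma~\ref{lem:chain} applied to $\mathcal C(x)$ from the stopping time $u$ shows that $x$ is on at time $\Theta$ with conditional probability at least $0.95$. Finally $0.89\cdot0.95>0.8$.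
\end{proof}

\subsection{The recursion}

The nodes form a branching tree with mean offspring $M\ge2$, along whose edges the infection travels in both directions with probability $0.8$ per step. To be on at a late time, a node sends the infection to its child nodes, lets them do the same in their own disjoint subtrees, and collects it again from any one of them. The events for different child nodes in the first step are dependent, since they share the chain and the block; concavity handles this.

For a node $v$ let $G(v)$ be the subgraph induced by $\mathcal C(v)\cup\{v\}\cup T_{v''}$. If $x$ is a child node of $v$ then $G(x)\subset G(v)$, and the graphs $G(x)$ are disjoint for distinct child nodes of $v$. Let $P^*$ be the annealed law conditioned on $\rho$ being a node. For $s\ge0$ an integer, let $q_s$ be the minimum, over initial sets contained in $\mathcal C(\rho)$ for which star $1$ is good, of the $P^*$-probability that $\rho$ is on at time $s\Theta$ in the process on $G(\rho)$. Then $q_0=1$. We claim that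
\begin{equation}\label{eq:recursion}
q_{s+2}\ge f(q_s),\qquad f(q):=0.64\,E^*\big[1-(1-q)^B\big].
\end{equation}

Fix such an initial set. Let $G^\circ\subset G(\rho)$ be the finite subgraph induced by $\mathcal C(\rho)$, $\rho$, $\mathcal B(\rho)$ and the chains $\mathcal C(x)$ of the child nodes, and let $B'\le B$ be the number of child nodes that are on at time $\Theta$ in the process on $G^\circ$. By Lemma~\ref{lem:transmission} and (F1), $E^*[B'\mid G^\circ]\ge0.8B$. Condition on $G^\circ$ and on its clocks up to time $\Theta$. For each child node $x$ counted in $B'$, start at time $\Theta$ a process on $G(x)$ from the infected set in $\mathcal C(x)$. These processes use the trees $T_{x''}$ and the clocks after time $\Theta$ of the disjoint graphs $G(x)$. They are conditionally independent, each has the law that defines $q_s$, and each is contained in the process on $G(\rho)$. So with conditional probability at least $\varphi(B')$, where $\varphi(u)=1-(1-q_s)^u$, some child node is on at time $(s+1)\Theta$ in the process on $G(\rho)$. On this event, given the tree and the past, Lemma~\ref{lem:transmission} applied to the first such child node in a fixed order shows that $\rho$ is on at time $(s+2)\Theta$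 with probability at least $0.8$. The function $\varphi$ is concave on the nonnegative integers with $\varphi(0)=0$, so $\varphi(B')\ge\varphi(B)B'/B$ when $B\ge1$, and $E^*[\varphi(B')\mid G^\circ]\ge0.8\,\varphi(B)$. Hence $\rho$ is on at time $(s+2)\Theta$ with probability at least $0.8\cdot0.8\,E^*\varphi(B)$, which is \eqref{eq:recursion}.

Since $B$ is bounded, $f$ is a polynomial; it is nondecreasing on $[0,1]$, with $f(0)=0$ and $f'(0)=0.64M\ge1.28>1$. So there is $q^*\in(0,1]$ with $f(q^*)\ge q^*$. From $q_0=1\ge q^*$ and $q_{s+2}\ge f(q_s)$, induction gives $q_{2l}\ge q^*$ for all $l\ge0$.

\subsection{End of the proof of Theorem~\ref{thm:main}}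

Work under $P^*$ with the process on $T$ from $\{\rho\}$. Let $\eta_0$ be the set of the first $g$ leaves of star $1$ of $\mathcal C(\rho)$. Let $\mathcal E$ be the event that in $[0,1]$ there is no healing mark at $\rho$, $\rho'$ or in $\eta_0$, that there is an arrow $\rho\to\rho'$ in $[0,\frac12]$, and that there are arrows from $\rho'$ to all vertices of $\eta_0$ in $(\frac12,1]$. It has positive probability, is independent of the tree and of the clocks after time $1$, and implies $\eta_0\subset\xi_1^\rho$. Let $O_l$ be the event that $\rho$ is on at time $t_l=1+2l\Theta$. By (F1), $P^*(O_l\mid\mathcal E)\ge q_{2l}\ge q^*$, and by the reverse Fatou lemma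
\[
P^*(O_l\text{ for infinitely many }l\mid\mathcal E)\ge\limsup_lP^*(O_l\mid\mathcal E)\ge q^*>0 .
\]
On $O_l$, given the tree and the past up to $t_l$, the root is infected at some time in $[t_l,t_l+\frac54]\subset[t_l,t_{l+1}]$ with probability at least $\kappa/2$, by Lemma~\ref{lem:ignition}(a) and (F4) along $\rho'\to\rho$. By (F6), almost surely on the event that infinitely many $O_l$ occur, $\rho$ is infected at arbitrarily large times. Since $\rho$ is a node with positive probability, strong survival at $\lambda$ has positive annealed probability. So $\lambda_2(T)\le\lambda$ for a set of trees of positive probability, which are infinite by (F3). As $\lambda_2(T)$ is almost surely constant on $\{T\text{ infinite}\}$, we get $\lambda_2\le\lambda$.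

Since $\lambda>\lambda_1$ was arbitrary, $\lambda_2\le\lambda_1$, and so $\lambda_1=\lambda_2\ge\frac12$ by \eqref{eq:half}. For $\lambda>\lambda_1=\lambda_2$, (F1) gives strong survival with positive probability on almost every infinite $T$. For $\lambda\le\lambda_1$, Theorem~\ref{thm:criterion} and (F1) give almost sure extinction. \qed

\begin{thebibliography}{1}

\bibitem{brwcp}
\emph{The branching random walk and contact process on Galton--Watson and nonhomogeneous trees},
doi:10.1214/aop/1015345762,
\texttt{http://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=10.1214\%2Faop\%2F1015345762}.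

\end{thebibliography}
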